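\title{Unions of tree-like continua with the fixed point property that meet in a dendroid}

\begin{abstract}
We show that the union of two tree-like continua with the fixed point property need not have the fixed point property when their intersection is a dendroid. For every dendroid $A$ and every subcontinuum $D$ of $A$ that is not a retract of $A$ we construct a tree-like continuum $X$ with the fixed point property such that $X\cap A=D$ and $X\cup A$ is a tree-like continuum without it. The harmonic fan contains such a subcontinuum $D$. When the intersection is a dendrite, the union does have the fixed point property.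
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty, compact, connected metric space, and a \emph{map} is a continuous function. A continuum $X$ has the \emph{fixed point property} (fpp) if every map $X\to X$ has a fixed point. A \emph{tree} is a finite connected graph without simple closed curves; a point counts as a degenerate tree. A map $q:X\to T$ is an \emph{$\epsilon$-mapping} if $\operatorname{diam}q^{-1}(y)<\epsilon$ for all $y\in T$, and $X$ is \emph{tree-like} (\emph{arc-like}) if for every $\epsilon>0$ there is an $\epsilon$-mapping of $X$ onto a tree (an arc). A continuum is \emph{hereditarily unicoherent} if any two of its subcontinua that meet have a connected intersection. A \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum, and a \emph{dendrite} is a locally connected dendroid.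

A tree-like continuum cannot be told from a tree at any fixed resolution, but it need not contain a single arc. A dendroid keeps the arcs. A subcontinuum of a dendroid meets an arc between two of its points in a connected set that contains both end points, so it contains that arc. Hence two points of a dendroid are joined by exactly one arc, and subcontinua of dendroids are dendroids. Dendroids are tree-like \cite{Cook} and have the fpp \cite{Borsuk}, while a tree-like continuum may admit a homeomorphism without periodic points \cite{Minc}.

Let $X$ and $Y$ be subcontinua of a common metric space, both with the fpp, and let $X\cap Y$ be nonempty and connected. When does the continuum $X\cup Y$ have the fpp? The natural tool is a retraction onto the intersection.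

\begin{lemma}\label{lem:retr}
Let $X,Y$ be continua with $D=X\cap Y\neq\emptyset$, let $X$ have the fpp, and let $\rho:Y\to D$ be a retraction. If $f:X\cup Y\to X\cup Y$ has no fixed point, then there is $x\in D$ with $f(x)\in Y\setminus X$ and $\rho(f(x))=x$.
\end{lemma}

\begin{proof}
The identity on $X$ and $\rho$ on $Y$ agree on $D$ and define a map $r:X\cup Y\to X$. Let $x\in X$ be a fixed point of $rf|_X$. If $f(x)\in X$, then $f(x)=rf(x)=x$, which is excluded. So $f(x)\in Y\setminus X$ and $x=\rho(f(x))\in D$.
\end{proof}

If $D=\{p\}$, the lemma applies to $(X,Y)$ and to $(Y,X)$ and gives $f(p)\in Y\setminus X$ and $f(p)\in X\setminus Y$, which is absurd. So a one-point union of continua with the fpp has the fpp. For general intersections this fails even among tree-like continua: Hagopian and Marsh showed that there are tree-like continua $X$ and $Y$ with the fpp such that $X\cap Y$ is a continuum with the fpp and $X\cup Y$ does not have the fpp. The following question, posed in \cite{GT}, asks whether an arcwise connected intersection restores additivity.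

\medskip\noindent\textbf{Question.} \emph{If $X$ and $Y$ are tree-like continua with the fpp and $X\cap Y$ is a dendroid, must $X\cup Y$ have the fpp?}\medskip

One may well guess that the answer is yes. A dendroid has unique arcs, along which one can follow a map as in a tree, and for a locally connected intersection this idea works (Theorem~\ref{thm:B}). But the argument for dendrites also needs the retractions of Lemma~\ref{lem:retr}. These exist when $D$ is a dendrite, since dendrites are absolute extensors, and may fail to exist when $D$ is only a dendroid. This failure alone is enough for a counterexample.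

\begin{theorem}\label{thm:A}
Let $A$ be a dendroid and let $D\subset A$ be a subcontinuum that is not a retract of $A$. Then there are a compact metric space $Z\supset A$ and a tree-like continuum $X\subset Z$ with the fpp such that $X\cap A=D$ and $X\cup A=Z$ is a tree-like continuum without the fpp.
\end{theorem}

In Section~\ref{sec:fans} we exhibit a planar fan $D$ in the harmonic fan $A$ that is not a retract of $A$. Theorem~\ref{thm:A} with $Y=A$ then answers the question.

\begin{theorem}\label{thm:main}
There are tree-like continua $X$ and $Y$ with the fpp such that $X\cap Y$ is a dendroid and $X\cup Y$ is a tree-like continuum without the fpp. One can take the harmonic fan for $Y$, and $X\cap Y$ is then a planar fan.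
\end{theorem}

\begin{theorem}\label{thm:B}
If $X$ and $Y$ are tree-like continua with the fpp and $X\cap Y$ is a (possibly degenerate) dendrite, then $X\cup Y$ has the fpp.
\end{theorem}

Section~\ref{sec:model} explains the proof of Theorem~\ref{thm:A} on a model made of arcs and lists what has to be repaired in the model. Section~\ref{sec:tools} collects the tools, Sections~\ref{sec:B}--\ref{sec:K} carry out the construction, and Section~\ref{sec:X} finishes the proof. Theorem~\ref{thm:B} is proved in Section~\ref{sec:dendrite}, which depends only on this section and Section~\ref{sec:tools}.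

\section{Two fans}\label{sec:fans}

In $\mathbb R^2$ let $o=(0,0)$, $z_n=(1,\frac1n)$, $z_\infty=(1,0)$ and $m_n=\frac12z_n$, and put
\[
A=[o,z_\infty]\cup\bigcup_{n\ge1}[o,z_n],\qquad D=[o,z_\infty]\cup\bigcup_{n\ge1}[o,m_n].
\]
The continuum $A$ is the \emph{harmonic fan}; $D$ is obtained by cutting every leg in half except the limit leg.

\begin{proposition}\label{prop:fans}
$A$ and $D$ are tree-like dendroids with the fpp, and $D$ is not a retract of $A$.
\end{proposition}

\begin{proof}
Let $C\in\{A,D\}$. Let $\rho_N:C\to C$ project the legs with index $n\ge N$ vertically into $[o,z_\infty]$ and fix all other points. This is a retraction onto a tree $T_N$ that moves no point by more than $\frac1N$. So $C$ is tree-like. Tree-like continua are hereditarily unicoherent and $C$ is arcwise connected, so $C$ is a dendroid. If $f:C\to C$ is a map, then $\rho_Nf|_{T_N}$ has a fixed point $x_N$. Then $|x_N-f(x_N)|\le\frac1N$, and a cluster point of $(x_N)$ is fixed by $f$.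

Suppose that $\rho:A\to D$ is a retraction. Then $\rho(z_n)\to\rho(z_\infty)=z_\infty$. The points of $D$ with first coordinate greater than $\frac12$ lie on the limit leg, so $\rho(z_n)\in(o,z_\infty]$ for large $n$. The set $(o,m_n]$ is clopen in $D\setminus\{o\}$. The connected set $\rho([m_n,z_n])$ contains $m_n\in(o,m_n]$ and $\rho(z_n)\notin(o,m_n]$, so it contains $o$: there is $y_n\in[m_n,z_n]$ with $\rho(y_n)=o$. A subsequence of $(y_n)$ converges to a point $y\in[(\frac12,0),z_\infty]\subset D$, and $y=\rho(y)=o$, a contradiction.
\end{proof}

\section{A model made of arcs}\label{sec:model}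

The space $Z$ of Theorem~\ref{thm:A} will be a union $K\cup A_0\cup A_1$, where $A_0,A_1$ are disjoint copies of $A$ that meet a continuum $K$ in copies $D_0,D_1$ of $D$. A fixed point free map of $K$ interchanges $D_0$ and $D_1$, so it extends to $Z$ by interchanging $A_0$ and $A_1$. In $X=K\cup A_0$ the partner $A_1$ is missing, and a map that imitates the interchange has to send $A_0$ into $D_1$; this would be a retraction of $A$ onto $D$. The mechanism is already visible when $K$ is a triod with two legs that spiral onto copies of $D$.

\subsection*{The tree $\Gamma$}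
Let $\Gamma$ be the infinite directed tree with vertices $v_n$ $(n\ge0)$ and $w_{s,i}$ $(s\in\{0,1\},\ i\ge1)$, where we also write $w_{0,0}=w_{1,0}=v_0$, and with edges
\[
e_n:v_n\to v_{n+1}\quad(n\ge0),\qquad \varepsilon_{s,i}:w_{s,i+1}\to w_{s,i}\quad(i\ge0).
\]
Let $\mathcal V$ be the set of vertices. The \emph{level} is $\ell(v_n)=n$, $\ell(w_{s,i})=-i$; every edge raises the level by $1$. Every vertex has exactly one outgoing edge, and every vertex except $v_0$ has exactly one incoming edge. A \emph{directed graph map} $\kappa:\Gamma\to\Gamma$ sends vertices to vertices and edges to edges so that the initial and terminal vertices of $e$ go to the initial and terminal vertices of $\kappa(e)$. The one that we want to realize is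
\[
\phi(v_n)=v_{n+1},\quad \phi(w_{s,i})=w_{1-s,i-1}\ (i\ge1);
\]
\[
\phi(e_n)=e_{n+1},\quad \phi(\varepsilon_{s,0})=e_0,\quad \phi(\varepsilon_{s,i})=\varepsilon_{1-s,i-1}\ (i\ge1).
\]
It raises levels by $1$ and interchanges the two tails (Figure~\ref{fig:gamma}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.4cm,y=0.85cm,>=stealth]
\foreach \x in {0,1,2} {
  \fill (\x,0) circle (1.6pt) node[below=2pt] {$v_{\x}$};}
\foreach \x in {1,2,3} {
  \fill ({-\x},1) circle (1.6pt) node[above=2pt] {$w_{0,\x}$};
  \fill ({-\x},-1) circle (1.6pt) node[below=2pt] {$w_{1,\x}$};}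
\foreach \y in {1,-1} {
  \draw[->,thick,shorten >=3pt] (-1,\y)--(0,0);
  \draw[->,thick,shorten >=3pt] (-2,\y)--(-1,\y);
  \draw[->,thick,shorten >=3pt] (-3,\y)--(-2,\y);
  \draw[dotted,thick] (-3.8,\y)--(-3,\y);
  \draw[->,dashed,shorten >=4pt,shorten <=3pt] (-2,\y)--(-1,{-\y});
  \draw[->,dashed,shorten >=4pt,shorten <=3pt] (-3,\y)--(-2,{-\y});}
\draw[->,thick,shorten >=3pt] (0,0)--(1,0);
\draw[->,thick,shorten >=3pt] (1,0)--(2,0);
\draw[dotted,thick] (2,0)--(2.8,0);
\node at (3.1,0) {$\infty_+$};
\node at (-4.1,1) {$\infty_0$};
\node at (-4.1,-1) {$\infty_1$};
\end{tikzpicture}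
\caption{The directed tree $\Gamma$ (solid) with its three ends. The map $\phi$ moves every vertex one step to the right. On $w_{s,i}$ with $i\ge2$ it also changes the tail (dashed arrows); on $w_{s,1}$ and $v_n$ it follows the outgoing edge.}\label{fig:gamma}
\end{figure}

\begin{lemma}\label{lem:kappa}
For every directed graph map $\kappa:\Gamma\to\Gamma$ there are $s\in\{0,1\}$ and $c\in\mathbb Z$ with $\kappa(\varepsilon_{0,i})=\varepsilon_{s,i+c}$ for all large $i$.
\end{lemma}

\begin{proof}
The number $\ell(\kappa(v))-\ell(v)$ is the same at both ends of an edge, so it is constant on the connected graph $\Gamma$. Hence for large $i$ the vertex $\kappa(w_{0,i})$ has negative level and equals some $w_{s,i'}$ with $i'\ge1$. The only edge that ends at $w_{s,i'}$ is $\varepsilon_{s,i'}$. So $\kappa(\varepsilon_{0,i})=\varepsilon_{s,i'}$ and $\kappa(w_{0,i+1})=w_{s,i'+1}$, and the lemma follows by induction.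
\end{proof}

\subsection*{The model}
Let $D\subset A$ be as in Theorem~\ref{thm:A}; a point is a retract of $A$, so $D$ is nondegenerate. Let $Q$ be a Hilbert cube realized as a compact convex subset of $\ell^2$, and embed $D$ in $Q$. Fix, for the rest of the proof, a sequence $(\xi_i)_{i\ge0}$ in $D$ with $|\xi_i-\xi_{i+1}|\to0$ whose cluster set is $D$ (Lemma~\ref{lem:rays} below). For the fan $D$ of Section~\ref{sec:fans} one runs, in the $k$th round, out and back along the first $k$ legs and the limit leg in steps shorter than $\frac1k$. Put
\[
\Xi_i(t)=(1-t)\xi_{i+1}+t\xi_i\in Q\qquad(0\le t\le1).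
\]
For each fixed $c\in\mathbb Z$,
\begin{equation}\label{eq:xi}
\sup_{0\le t\le 1}|\Xi_i(t)-\Xi_{i+c}(t)|\le\max\bigl(|\xi_{i+1}-\xi_{i+c+1}|,\,|\xi_i-\xi_{i+c}|\bigr)\longrightarrow0\quad(i\to\infty).
\end{equation}
Realize the edges of $\Gamma$ as copies of $[0,1]$, running from the initial to the terminal vertex, and add three end points $\infty_0,\infty_1,\infty_+$; the result $\bar\Gamma$ is a simple triod. Let $\Xi$ be $\Xi_i(t)$ at the point $t$ of $\varepsilon_{s,i}$, and $\xi_0$ on the leg from $v_0$ to $\infty_+$. Let $K^\flat\subset\bar\Gamma\times Q$ be the closure of the graph of $\Xi$. It consists of the graph and the sets $D_s=d_s(D)$, where $d_s(z)=(\infty_s,z)$. Attach copies $A_s$ of $A$ along $D_s$, and put $X^\flat=K^\flat\cup A_0$ and $Z^\flat=X^\flat\cup A_1$.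

The map $\phi$, linear on edges, acts on the graph of $\Xi$. By \eqref{eq:xi} with $c=-1$ it extends continuously to $K^\flat$ by $d_s(z)\mapsto d_{1-s}(z)$, and then to $Z^\flat$ by interchanging $A_0$ and $A_1$. The only fixed point lies over $\infty_+$.

Now let $k:X^\flat\to X^\flat$ be a map that sends each edge $e$ linearly onto $\kappa(e)$ for some directed graph map $\kappa$. We claim that $k$ fixes every point of $D_0$. Take $s,c$ from Lemma~\ref{lem:kappa}. Every point of $D_0$ is a limit of points over $\varepsilon_{0,i}$ with $i\to\infty$, so \eqref{eq:xi} gives $kd_0=d_s$. It remains to exclude $s=1$. No path $\alpha$ that starts in $D_1$ leaves $D_1$. Otherwise let $t_0$ be maximal with $\alpha[0,t_0]\subset D_1$. For every $\epsilon>0$ the projection of $\alpha[t_0,t_0+\epsilon]$ to $\bar\Gamma$ (with $A_0$ sent to $\infty_0$) is connected and contains $\infty_1$ and another point, hence a final segment of the tail that leads to $\infty_1$. So the compact set $\alpha[t_0,t_0+\epsilon]$ contains the graph over this segment and with it all of $D_1$, which is impossible for small $\epsilon$. Therefore $s=1$ would give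 $k(A_0)\subset D_1$, as $A_0$ is arcwise connected, and $d_1^{-1}k|_{A_0}$ would be a retraction of $A$ onto $D$.

\subsection*{What must be repaired}
The model has two defects: the map of $Z^\flat$ has a fixed point over $\infty_+$, and $X^\flat$ has many maps that do not follow a directed graph map. We make four changes.
\begin{enumerate}
\item The arcs are replaced by copies of a rigid continuum $B$, so that a map from one edge to another is canonical or constant (Sections~\ref{sec:B} and~\ref{sec:BB}).
\item In a chain of copies of $B$ glued at points, a map can still be canonical on one copy and collapse its neighbors. So each vertex is replaced by a copy of a nondegenerate continuum $M$ on which all adjacent edges accumulate. A map that is canonical on one edge is then canonical on all edges (Lemma~\ref{lem:propagate}).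
\item The point $\infty_+$ is replaced by a tree-like continuum $M_+$ on which the map acts without fixed points. It is built from a fixed point free homeomorphism $g$ of $M$ (Section~\ref{sec:K}).
\item The new pieces must not receive the rest of the space: a retraction of $X$ onto $M_+$, followed by the fixed point free map of $M_+$, would have no fixed point. So $M$ is built in such a way that every map of a subcontinuum of $B$ into $M$ is constant (Section~\ref{sec:M}).
\end{enumerate}

\section{Tools}\label{sec:tools}

\subsection*{Theorems from the literature}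
\begin{itemize}
\item[(F1)] \cite{Minc} There are a nondegenerate tree-like continuum $N$ and a homeomorphism $h:N\to N$ without periodic points.
\item[(F2)] \cite{Mac1,Mac2} There is a nondegenerate arc-like (hence tree-like) continuum $H$ such that for each subcontinuum $C\subset H$ every map $C\to H$ is constant or the inclusion.
\item[(F3)] \cite{CC} A $1$-dimensional continuum is tree-like if and only if each map of it into a finite graph is inessential, that is, homotopic to a constant.
\item[(F4)] Dendroids have the fpp \cite{Borsuk} and are tree-like \cite{Cook}. For the two fans this was proved directly in Proposition~\ref{prop:fans}.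
\item[(F5)] \cite{Kur} A hereditarily decomposable continuum $B$ that is irreducible between two points admits a monotone surjection $\tau:B\to[0,1]$ with nowhere dense fibers.
\end{itemize}
Here a continuum is \emph{decomposable} if it is the union of two proper subcontinua and \emph{indecomposable} otherwise; it is \emph{hereditarily decomposable} if all its nondegenerate subcontinua are decomposable; it is \emph{irreducible} between two of its points if no proper subcontinuum contains both. A map is \emph{monotone} if its fibers are connected.

\subsection*{Standard facts}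
Dimension is covering dimension.
\begin{itemize}
\item[(S1)] A separable metric space that is a countable union of closed subsets of dimension $\le n$ has dimension $\le n$ (sum theorem). For nonempty compacta, $\dim(P\times P')\le\dim P+\dim P'$. An inverse limit of compacta of dimension $\le1$ has dimension $\le1$. A compactum has dimension $\le0$ if and only if it has finite partitions into clopen sets of arbitrarily small diameter. A space of dimension $\le0$ contains no nondegenerate continuum.
\item[(S2)] Subcontinua and inverse limits of tree-like continua are tree-like, and tree-like continua are hereditarily unicoherent. A compact subset of a countable product is the inverse limit of its projections to an increasing sequence of finite subproducts.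
\item[(S3)] The cube $Q$, trees and dendrites are \emph{absolute extensors}: a map into one of them from a closed subset of a compact metric space extends to the whole space. Every compact metric space embeds in $Q$.
\item[(S4)] Under a monotone surjection of compacta the preimage of a continuum is a continuum. The image of a nonconstant path in a metric space contains an arc.
\item[(S5)] If $q:C\to T$ is an $\epsilon$-mapping of a compactum onto a tree, then $T$ can be subdivided so that the preimage of each closed vertex star has diameter less than $\epsilon$. (Otherwise there are sets in $T$ shrinking to a point $y$ whose preimages have diameter $\ge\epsilon$, and then $\operatorname{diam}q^{-1}(y)\ge\epsilon$.) Pulling back the open stars shows that tree-like continua have dimension $\le1$.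
\item[(S6)] The \emph{composant} of a point $p$ in a continuum $B$ is the union of the proper subcontinua that contain $p$. A nondegenerate indecomposable continuum has uncountably many composants; they are pairwise disjoint and dense.
\item[(S7)] A space obtained from finitely many compact metric spaces by gluing along homeomorphisms of closed subsets, as in all gluings below, is a Hausdorff quotient of a compact metric space and hence compact and metrizable.
\end{itemize}

\begin{lemma}[Boundary bumping]\label{lem:bb}
Let $L$ be a continuum, $E\subsetneq L$ closed, and $U\subset E$ open in $L$. Then every component of $E$ meets $E\setminus U$. In particular, every neighborhood of a point $x$ of a nondegenerate continuum contains a nondegenerate continuum through $x$.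
\end{lemma}

\begin{proof}
A component $C$ of the compact set $E$ is the intersection of the clopen subsets of $E$ that contain it. If $C\subset U$, one of them, $O$, lies in $U$ by compactness. Then $O$ is closed in $L$, open in $L$, nonempty and different from $L$, which is impossible. For the last statement take for $E$ and $U$ a small closed ball about $x$ and the open ball of the same radius.
\end{proof}

\begin{lemma}[Rays]\label{lem:rays}
Let $C\subset Q$ be a continuum, $r\in C$ and $\gamma_0\in Q$. There is a map $\gamma:[0,\infty)\to Q$ with $\gamma(0)=\gamma_0$, $\gamma(k)=r$ for all integers $k\ge1$, and cluster set $\bigcap_t\overline{\gamma[t,\infty)}=C$. There is also a sequence $(\xi_i)_{i\ge0}$ in $C$ with $|\xi_i-\xi_{i+1}|\to0$ and cluster set $C$.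
\end{lemma}

\begin{proof}
Since $C$ is compact and connected, for each $k\ge1$ there is a finite sequence in $C$ from $r$ to $r$ with steps shorter than $\frac1k$ that is $\frac1k$-dense in $C$. On $[k,k+1]$ let $\gamma$ run along the polygon through this sequence, which lies in the convex set $Q$ within $\frac1k$ of $C$; on $[0,1]$ let it run along a segment. The concatenation of the finite sequences is $(\xi_i)$.
\end{proof}

\subsection*{Tree-likeness by lifting}
All our spaces are assembled from tree-like pieces, by gluing or by blowing up points. To see that they are tree-like we restate (F3) as a lifting property, since lifts can be patched. Call a continuum $C$ \emph{simple} if every map from $C$ to a finite connected graph $G$ lifts to the universal cover $p:\tilde G\to G$. The space $\tilde G$ is a locally finite, possibly infinite tree. The image of a lift lies in a compact subtree, so a map that lifts is inessential; conversely an inessential map lifts by the homotopy lifting property. A nondegenerate continuum has dimension $\ge1$. So (F3) and (S5) give: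
\begin{equation}\label{eq:simple}
\text{a continuum is tree-like if and only if it is simple and has dimension}\le1.
\end{equation}
Recall that the deck group $\Delta$ of $p$ acts simply transitively on each fiber of $p$, and that for two lifts of one map the set where they agree is clopen.

\begin{lemma}\label{lem:union}
If $C,C'$ are simple continua and $C\cap C'$ is nonempty and connected, then $C\cup C'$ is simple. If $C,C'$ are tree-like, then so is $C\cup C'$.
\end{lemma}

\begin{proof}
Lift a given map on $C$ and on $C'$, and compose one lift with a deck transformation so that the two agree at a point of $C\cap C'$. They then agree on the connected set $C\cap C'$. The second statement follows from \eqref{eq:simple} and the sum theorem.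
\end{proof}

\begin{lemma}\label{lem:monotone}
Let $\pi:C\to C_0$ be a surjection of compact metric spaces such that $C_0$ is a tree-like continuum and all fibers of $\pi$ are simple continua. Then $C$ is a simple continuum. If moreover $\dim C\le1$, then $C$ is tree-like.
\end{lemma}

\begin{proof}
$C$ is connected by (S4). Let $\psi:C\to G$ be a map. We lift $\psi$ near each fiber and then use an approximation of $C_0$ by a tree to make the local lifts agree. Give $G$ and $\tilde G$ the path metrics $d$ in which edges have length $1$. Distinct points of a fiber of $p$ have distance $\ge1$, because the geodesic between them projects to a closed path without backtracking, which runs through a cycle of $G$.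

\emph{A lift $\tilde\psi$ over a compact set $P\subset C$ extends to a lift over a neighborhood of $P$.} By (S3), $\tilde\psi$ extends to a map $\hat\psi$ of $C$ into a compact subtree of $\tilde G$. The set $O=\{x:d(p\hat\psi(x),\psi(x))<\frac14\}$ is open and contains $P$. For $x\in O$ let $s(x)$ be the point of $p^{-1}(\psi(x))$ at distance $<\frac14$ from $\hat\psi(x)$; it exists by lifting a path of length $<\frac14$, and it is unique. If $x_l\to x$ in $O$, then $(s(x_l))$ is bounded, and each cluster point lies in $p^{-1}(\psi(x))$ at distance $\le\frac14$ from $\hat\psi(x)$, so it equals $s(x)$. Closed bounded subsets of $\tilde G$ are compact, so $s$ is continuous. On $P$ we have $s=\tilde\psi$.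

\emph{Transition functions.} Since $\pi$ is closed, a neighborhood of a fiber $\pi^{-1}(c)$ contains the preimage of a neighborhood of $c$. So $C_0$ has a finite open cover $O_1,\dots,O_m$ with lifts $s_j$ of $\psi$ over $\pi^{-1}(O_j)$. On $\pi^{-1}(O_j\cap O_k)$ we have $s_j=\gamma_{jk}s_k$ with a locally constant function $\gamma_{jk}$ into $\Delta$. It is constant on the connected fibers, so it descends to a function on $O_j\cap O_k$, which is locally constant because $\pi$ is closed.

\emph{Patching.} Choose an open cover $(O_j')$ with $\overline{O_j'}\subset O_j$. On the compact set $\overline{O_j'}\cap\overline{O_k'}$ the function $\gamma_{jk}$ takes finitely many values, on disjoint compact sets. So there is $\delta>0$ such that every set of diameter $<\delta$ lies in some $O_j'$ and $\gamma_{jk}$ is constant on every subset of $\overline{O_j'}\cap\overline{O_k'}$ of diameter $<\delta$. Let $q:C_0\to T$ be a $\delta$-mapping onto a tree, subdivided as in (S5). If $T$ is a point, then $C_0$ lies in one $O_j$ and $s_j$ is a lift. Otherwise choose for each vertex $v$ an index $j(v)$ such that $O'_{j(v)}$ contains the preimage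 of the closed star of $v$. For an edge $vw$ the function $\gamma_{j(v)j(w)}$ has a constant value $\gamma_{vw}$ on $q^{-1}(vw)$, and $\gamma_{wv}=\gamma_{vw}^{-1}$. As $T$ is a tree, induction on the distance from a root gives $\beta_v\in\Delta$ with $\beta_v\gamma_{vw}=\beta_w$ for all edges. Then $\beta_vs_{j(v)}=\beta_ws_{j(w)}$ on the closed set $\pi^{-1}q^{-1}(vw)$. Two such sets that belong to edges with a common vertex $v$ carry the same map $\beta_vs_{j(v)}$, so these maps fit together to a lift of $\psi$.
\end{proof}

\section{The rigid link $B$}\label{sec:B}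

The edges of $\Gamma$ will be replaced by a subcontinuum $B$ of the continuum $H$ of (F2), with two marked points $a,b$. Since the vertices will be blown up, the maps that we meet are defined only on $B\setminus\{a,b\}$, which is not compact. So (F2) applies only to continua in $B\setminus\{a,b\}$, and we choose $B,a,b$ so that these continua link a dense set.

\begin{lemma}\label{lem:B}
There are disjoint nondegenerate subcontinua $B,F$ of $H$ and points $a\ne b$ of $B$ with the following properties.
\begin{itemize}
\item[(B1)] $B$ and $F$ are tree-like, $B\setminus\{a,b\}$ is dense in $B$, and every path in $B$ is constant.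
\item[(B2)] Every map of a subcontinuum of $B$ into $F$ is constant.
\item[(B3)] Every map $\theta:B\setminus\{a,b\}\to B$ is constant or the inclusion.
\item[(B4)] If $S$ is a metric space such that every map of a subcontinuum of $B$ into $S$ is constant, then every map $B\setminus\{a,b\}\to S$ is constant.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:bb} there are disjoint nondegenerate subcontinua $H_1,F$ of $H$. We find a nondegenerate continuum $B\subset H_1$, points $a\ne b$ in $B$, and a set $B'\subset B\setminus\{a,b\}$ that is dense in $B$ such that any two points of $B'$ lie in a continuum contained in $B'$. If $H_1$ contains a nondegenerate indecomposable continuum, let $B$ be one, take $a,b$ in different composants, and let $B'$ be a third composant (S6). Two points of the composant $B'$ of a point $p$ lie in proper subcontinua through $p$, and the union of these is a continuum in $B'$. Otherwise $H_1$ is hereditarily decomposable. Let $B\subset H_1$ be a minimal subcontinuum that contains two given points, take $\tau$ from (F5), $a\in\tau^{-1}(0)$, $b\in\tau^{-1}(1)$ and $B'=\tau^{-1}((0,1))$. This set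 is dense because the fibers over $0$ and $1$ are nowhere dense, and two of its points lie in a continuum $\tau^{-1}([s,t])$ with $0<s\le t<1$.

(B1) The reversal of an arc in $H$ would be neither constant nor the inclusion, so $H$ contains no arc; use (S2) and (S4). (B2) Such a map is not the inclusion, since $B\cap F=\emptyset$. (B4) The map is constant on each continuum in $B'$, hence on $B'$, hence on $B\setminus\{a,b\}$ by density. (B3) By (F2), $\theta$ is constant or the inclusion on each continuum in $B'$. If it is constant on all of them, it is constant as in (B4). Otherwise it is the inclusion on a nondegenerate continuum $L\subset B'$. Each $x\in B'$ lies, together with $L$, in a continuum contained in $B'$. On this continuum $\theta$ is not constant, so $\theta(x)=x$. By density $\theta$ is the inclusion.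
\end{proof}

\section{The system $(M,g)$}\label{sec:M}

\begin{proposition}\label{prop:M}
There are a nondegenerate tree-like continuum $M$, a fixed point free homeomorphism $g:M\to M$, and points $r_0\ne r_1$ of $M$ with $g(r_0)=r_1$, $g(r_1)=r_0$, such that every map of a subcontinuum of $B$ into $M$ is constant.
\end{proposition}

The orbit of period two will keep the continuum $M_+$ of Section~\ref{sec:K} tree-like. We first add such an orbit to the system of (F1), and then erect barriers, copies of $F$, that no image of a subcontinuum of $B$ can cross.

\subsection*{Step 1: adding an orbit of period two}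
Let $(N,h)$ be as in (F1), fix $p_0\in N$, and put $p_1=h(p_0)$, $p_2=h(p_1)$; these points are distinct. Take copies $\iota_j:N\to N_j$ $(j\ge0)$ and identify
\[
\iota_1(p_2)\ \text{with}\ \iota_0(p_1),\qquad \iota_j(p_2)\ \text{with}\ \iota_{j-2}(p_0)\quad(j\ge2).
\]
The copies with even index form a chain that starts with $N_0$, and those with odd index form a chain attached to $N_0$ at $\iota_0(p_1)$. Let $P_n=N_0\cup\dots\cup N_n$. Since $N_n$ meets $P_{n-1}$ in the single point $\iota_n(p_2)$, each $P_n$ is tree-like by Lemma~\ref{lem:union}. Let $P$ be the inverse limit of the $P_n$ under the retractions $P_{n}\to P_{n-1}$ that collapse $N_{n}$ to $\iota_{n}(p_2)$; it is tree-like by (S2).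

A thread $(x_n)$ that is eventually constant is a point of $\bigcup_nP_n$. If $x_n\notin P_{n-1}$ and $n\ge3$, then $x_{n-1}=x_{n-2}=\iota_{n-2}(p_0)\notin P_{n-3}$. So there are exactly two other threads $\omega_0,\omega_1$, where $\omega_s$ has $x_n=\iota_n(p_0)$ for all $n\equiv s\pmod 2$. For $n\ge1$ and $s\equiv n$ let $T_n=\{\omega_s\}\cup N_n\cup N_{n+2}\cup\cdots$. Under the projection $P\to P_n$, the set $T_{n+2}$ is the preimage of the point $\iota_n(p_0)$, and $T_n\setminus\{\iota_n(p_2)\}$ is the preimage of the open set $N_n\setminus\{\iota_n(p_2)\}$. Hence the tails $T_n$ with $n\equiv s$ form a base of closed neighborhoods of $\omega_s$, and the family $(N_j)$ is locally finite in $P\setminus\{\omega_0,\omega_1\}$.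

Define $g_1:P\to P$ by
\[
\iota_0(x)\mapsto\iota_0(h(x)),\qquad \iota_j(x)\mapsto\iota_{j-1}(x)\ \ (j\ge1),\qquad \omega_0\leftrightarrow\omega_1 .
\]
The identifications are respected: $\iota_1(p_2)$ and $\iota_0(p_1)$ both go to $\iota_0(p_2)$; $\iota_2(p_2)$ and $\iota_0(p_0)$ go to $\iota_1(p_2)=\iota_0(p_1)$; for $j\ge3$, $\iota_j(p_2)$ and $\iota_{j-2}(p_0)$ go to $\iota_{j-1}(p_2)=\iota_{j-3}(p_0)$. The function $g_1$ is onto. It is continuous off $\{\omega_0,\omega_1\}$ by local finiteness, and at $\omega_s$ because $g_1(T_{n+1})=T_n$. The orbit of any point other than $\omega_0,\omega_1$ enters the invariant set $N_0$, where $g_1$ acts as $h$. So the periodic points of $g_1$ are exactly $\omega_0$ and $\omega_1$.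

\subsection*{Step 2: passing to a homeomorphism}
Let $M_0=\{(x_0,x_1,\dots)\in P^{\mathbb N_0}:g_1(x_{i+1})=x_i\}$ and $g_0(x_0,x_1,\dots)=(g_1x_0,x_0,x_1,\dots)$. Then $M_0$ is a tree-like continuum by (S2), and $g_0$ is a homeomorphism that acts as $g_1$ in each coordinate. So a periodic point of $g_0$ has periodic coordinates, and the set of periodic points is $\mathrm{Per}=\{r_0,r_1\}$, where $r_0=(\omega_0,\omega_1,\omega_0,\dots)$ and $r_1=(\omega_1,\omega_0,\omega_1,\dots)$ are interchanged by $g_0$.

\subsection*{Step 3: where the barriers stand}
The barriers will stand over zero sets of real functions on $M_0$. These sets must separate any two points, so that every nondegenerate continuum crosses one. They must be zero-dimensional, so that the dimension stays $1$. The family must be invariant under $g_0$, so that $g_0$ lifts. And the sets must be pairwise disjoint, so that a point is replaced by one copy of $F$ and not by a product of copies. Let $\mathcal C$ be the separable Banach space of continuous functions $M_0\to\mathbb R$ and write $\mathcal Z(\lambda)=\lambda^{-1}(0)$.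

\begin{lemma}\label{lem:generic}
There is a sequence $(\lambda_m)_{m\ge1}$, dense in $\mathcal C$, such that the compact sets $\Lambda_{(m,i)}=\mathcal Z(\lambda_m\circ g_0^i)$, $(m,i)\in\mathbb N\times\mathbb Z$, have dimension $\le0$, are pairwise disjoint, and are disjoint from $\mathrm{Per}$.
\end{lemma}

\begin{proof}
We show that four kinds of sets are open and dense. Each is defined by the condition that $|\lambda|$, $\max(|\lambda|,|\lambda'g_0^i|)$ or $\max(|\lambda|,|\lambda g_0^i|)$ is positive on a compact set (in (1), on the complement of the given open sets). Such a function is bounded away from $0$ there, so the condition is open. We prove density; let $\epsilon>0$.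

(1) \emph{$\mathcal U_n$: the $\lambda$ such that $\mathcal Z(\lambda)$ is covered by finitely many disjoint open sets of diameter $<\frac1n$.} Given $\lambda$, choose $\delta\le\frac1n$ such that $\lambda$ varies by less than $\frac\epsilon4$ on sets of diameter $<\delta$. Let $q:M_0\to T$ be a $\delta$-mapping onto a tree, subdivided as in (S5). For each vertex $v$ pick $x_v\in q^{-1}(v)$ and a number $\ell_v\ne0$ with $|\ell_v-\lambda(x_v)|<\frac\epsilon4$, and let $\ell':T\to\mathbb R$ be linear on edges with $\ell'(v)=\ell_v$. If $q(x)$ lies on the edge $vw$, then $\lambda(x)$ is within $\frac\epsilon2$ of $\ell_v$ and of $\ell_w$, hence of $\ell'q(x)$. The set $\mathcal Z(\ell'q)$ lies in the union of the preimages of the open edges, so $\ell'q\in\mathcal U_n$. By Baire's theorem $\mathcal U=\bigcap_n\mathcal U_n$ is dense, and $\dim\mathcal Z(\lambda)\le0$ for $\lambda\in\mathcal U$.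

(2) \emph{For compact $Y\subset M_0$ with $\dim Y\le0$: the $\mu$ without zeros on $Y$.} Given $\mu$, partition $Y$ into finitely many clopen sets on which $\mu$ varies by less than $\frac\epsilon2$, and choose on each a nonzero constant within $\frac\epsilon4$ of a value of $\mu$. The difference between this locally constant function and $\mu|_Y$ extends by Tietze's theorem to a function of norm $<\epsilon$, which we add to $\mu$.

(3) \emph{For $i\in\mathbb Z$, $\mathcal W'_i\subset\mathcal C^2$: the $(\lambda,\lambda')$ such that no $x$ has $\lambda(x)=0=\lambda'(g_0^ix)$.} Approximate $\lambda$ by an element of $\mathcal U$, and then apply (2) to $\lambda'$ and $Y=g_0^i(\mathcal Z(\lambda))$.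

(4) \emph{For $i\ne0$, $\mathcal W_i$: the $\lambda$ such that no $x$ has $\lambda(x)=0=\lambda(g_0^ix)$.} Now the same function occurs twice, so we perturb it piece by piece on sets that $g_0^i$ moves off themselves. By (1), (2) and Baire's theorem it suffices to approximate a function $\lambda\in\mathcal U$ without zeros on $\mathrm{Per}$. A fixed point of $g_0^i$ is in $\mathrm{Per}$, so each point of $\mathcal Z(\lambda)$ has an open neighborhood disjoint from its image under $g_0^i$. Partition $\mathcal Z(\lambda)$ into finitely many compact sets, each inside one of these neighborhoods, and enlarge them to disjoint open sets $O_1,\dots,O_k$ with $O_j\cap g_0^i(O_j)=\emptyset$. Let $0<\tau<\epsilon$ satisfy $|\lambda|>\tau$ off $\bigcup_jO_j$. The sets $K_j=O_j\cap\{|\lambda|\le\tau\}=\{|\lambda|\le\tau\}\setminus\bigcup_{l\ne j}O_l$ are compact, and their union is $\{|\lambda|\le\tau\}$. Let $\chi_j:M_0\to[0,1]$ be continuous, $1$ on $K_j$ and $0$ off $O_j$. By (1), (2) and Baire's theorem choose inductively $\mu_1,\dots,\mu_k\in\mathcal U$ with $\|\mu_j-\lambda\|<\frac\tau2$ and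
\[
\mathcal Z(\mu_j)\cap\bigl(g_0^i(Y_l)\cup g_0^{-i}(Y_l)\bigr)=\emptyset\quad(l<j),\qquad\text{where } Y_l=\mathcal Z(\mu_l)\cap K_l .
\]
Put $\lambda''=\lambda+\sum_j\chi_j(\mu_j-\lambda)$. At each point at most one $\chi_j$ is nonzero, so $\|\lambda''-\lambda\|<\frac\tau2<\epsilon$. Off $\bigcup_jK_j$ we have $|\lambda''|>\frac\tau2$, and $\lambda''=\mu_j$ on $K_j$. So $\mathcal Z(\lambda'')=\bigcup_jY_j$. Suppose $x\in Y_j$ and $g_0^ix\in Y_l$. Then $l=j$ contradicts $O_j\cap g_0^i(O_j)=\emptyset$; for $l<j$ we have $x\in\mathcal Z(\mu_j)\cap g_0^{-i}(Y_l)$, and for $l>j$ we have $g_0^ix\in\mathcal Z(\mu_l)\cap g_0^i(Y_j)$, against the choice of the $\mu$'s. So $\lambda''\in\mathcal W_i$.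

In the Polish space $\mathcal C^{\mathbb N}$, the sequences with a term in a given nonempty open set form an open dense set, and preimages of open dense sets under the projections to $\mathcal C$ and $\mathcal C^2$ are open and dense. By Baire's theorem, applied with a countable base of $\mathcal C$, there is a dense sequence $(\lambda_m)$ with $\lambda_m\in\mathcal U\cap\bigcap_{i\ne0}\mathcal W_i$ and $(\lambda_m,\lambda_{m'})\in\bigcap_i\mathcal W_i'$ for $m\ne m'$. Then $\Lambda_{(m,i)}=g_0^{-i}\mathcal Z(\lambda_m)$ has dimension $\le0$. If $x\in\Lambda_{(m,i)}\cap\Lambda_{(m',i')}$, then $y=g_0^ix$ satisfies $\lambda_m(y)=0=\lambda_{m'}(g_0^{i'-i}y)$, which forces $m=m'$ and $i=i'$. A point of $\mathrm{Per}\cap\Lambda_{(m,i)}$ would also lie in $\Lambda_{(m,i+2)}$.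
\end{proof}

\subsection*{Step 4: the blow-up}
Let $I=\mathbb N\times\mathbb Z$, write $\lambda_\alpha=\lambda_m\circ g_0^i$ for $\alpha=(m,i)\in I$, and put $\Lambda=\bigcup_\alpha\Lambda_\alpha$. Embed $F$ in $Q$ and let $\eta:[0,\infty)\to Q$ be a ray with cluster set $F$ (Lemma~\ref{lem:rays}). The map $\Phi_\alpha(x)=\eta(1/|\lambda_\alpha(x)|)$ is defined and continuous on $M_0\setminus\Lambda_\alpha$ and oscillates toward $F$ as $x$ approaches $\Lambda_\alpha$. Let
\[
M=\overline{\{(x,(\Phi_\alpha(x))_{\alpha\in I}):x\in M_0\setminus\Lambda\}}\subset M_0\times Q^I,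
\]
with coordinate maps $\pi_M:M\to M_0$ and $z_\alpha:M\to Q$. By (S1), $\Lambda$ contains no nondegenerate continuum. So by Lemma~\ref{lem:bb} the set $L\setminus\Lambda$ is dense in $L$ for every nondegenerate continuum $L\subset M_0$; in particular $\pi_M$ is onto.

\emph{Fibers.} If $\pi_M(y)=x\notin\Lambda_\alpha$, then $z_\alpha(y)=\Phi_\alpha(x)$ by continuity of $\Phi_\alpha$ at $x$. So the fiber over $x\notin\Lambda$ is a point. Over $x\in\Lambda_\alpha$ all coordinates except $z_\alpha$ are determined, as $x$ lies in no other $\Lambda_{\alpha'}$, and $z_\alpha$ has values in $F$, as $1/|\lambda_\alpha|\to\infty$ at $x$. Every point of $F$ occurs. Indeed, each neighborhood of $x$ contains a nondegenerate continuum $L\ni x$. Since $L\not\subset\Lambda_\alpha$, the interval $\lambda_\alpha(L)$ contains $[0,t]$ or $[-t,0]$ for some $t>0$, so $\Phi_\alpha(L\setminus\Lambda_\alpha)\supset\eta[\frac1t,\infty)$. As $L\setminus\Lambda$ is dense in $L\setminus\Lambda_\alpha$, the closure of $\Phi_\alpha(L\setminus\Lambda)$ contains $F$. Thus $z_\alpha$ maps the fiber over $x\in\Lambda_\alpha$ homeomorphically onto $F$.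

\emph{$M$ is tree-like.} For finite $S\subset I$ let $M_S$ be the projection of $M$ to $M_0\times Q^S$. The part of $M_S$ over $\Lambda_\alpha$, $\alpha\in S$, is closed and homeomorphic to $\Lambda_\alpha\times F$. The rest is the graph of a map on an open subset of $M_0$, hence a countable union of compacta that embed in $M_0$. By (S1), $\dim M_S\le1$, and then $\dim M\le1$ by (S2) and (S1). Lemma~\ref{lem:monotone} shows that $M$ is a tree-like continuum.

\emph{The homeomorphism $g$.} Let $g(x,(y_\alpha))=(g_0x,(y'_\alpha))$ with $y'_{(m,i)}=y_{(m,i+1)}$. This is a homeomorphism of $M_0\times Q^I$. Since $g_0(\Lambda)=\Lambda$ and $\Phi_{(m,i)}(g_0x)=\Phi_{(m,i+1)}(x)$, it maps the graph onto itself, and so $g(M)=M$. From $\pi_Mg=g_0\pi_M$ we see that $g$ has no fixed point on $M$ and interchanges the two points over $r_0,r_1\notin\Lambda$, which we again call $r_0,r_1$.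

\emph{Maps into $M$.} Let $L\subset B$ be a continuum and $\psi:L\to M$ a map. If $\pi_M\psi$ is constant, then $\psi$ maps into a point or a copy of $F$ and is constant by (B2). Suppose that $\pi_M\psi(L)$ contains points $x\ne y$. By density there is $m$ with $\lambda_m(x)<0<\lambda_m(y)$. Put $\alpha=(m,0)$ and $\beta=\lambda_m\pi_M\psi:L\to\mathbb R$, and take $l_0\in L$ with $\beta(l_0)<0$. We look for a subcontinuum of $L$ that $z_\alpha\psi$ maps onto $F$. By Lemma~\ref{lem:bb}, applied to $\{\beta<0\}\subset\{\beta\le0\}\subsetneq L$, the component $L'$ of $l_0$ in $\{\beta\le0\}$ contains a point $l^*$ with $\beta(l^*)=0$. For integers $j$ with $-\frac1j>\beta(l_0)$ let $L_j$ be the component of $l^*$ in $L'\cap\{\beta\ge-\frac1j\}\subsetneq L'$. By Lemma~\ref{lem:bb} in $L'$, it contains a point with $\beta=-\frac1j$, so $\beta(L_j)=[-\frac1j,0]$. Where $\beta\ne0$ we have $z_\alpha\psi=\eta(1/|\beta|)$. Hence the compact set $z_\alpha\psi(L_j)$ contains $\eta[j,\infty)$ and therefore $F$. The $L_j$ decrease, so $L_*=\bigcap_jL_j$ is a continuum and $z_\alpha\psi(L_*)=\bigcap_jz_\alpha\psi(L_j)\supset F$. On $L_*$ we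 have $\beta=0$, so $\pi_M\psi(L_*)\subset\Lambda_\alpha$ and $z_\alpha\psi(L_*)\subset F$. Thus $z_\alpha\psi$ maps $L_*\subset B$ onto the nondegenerate continuum $F$, which contradicts (B2). This proves Proposition~\ref{prop:M}.

\section{The rigid triod $\mathbb B$}\label{sec:BB}

Replace each edge $e$ of $\Gamma$ by a copy $B_e$ of $B$, with $a$ at the initial and $b$ at the terminal vertex. Let $\mathbb B_n$ be the union of the $B_e$ over the edges whose ends have levels in $[-n,n]$, with $\mathbb B_0=\{v_0\}$. Then $\mathbb B_{n+1}$ arises from $\mathbb B_n$ by attaching $B_{e_n}$, $B_{\varepsilon_{0,n}}$, $B_{\varepsilon_{1,n}}$ at the points $v_n$, $w_{0,n}$, $w_{1,n}$, and is tree-like by Lemma~\ref{lem:union}. Let $\mathbb B$ be the inverse limit under the retractions that collapse the three new copies to these points; it is tree-like by (S2). It consists of $\bigcup_eB_e$ and three threads $\infty_+=(v_n)_n$, $\infty_s=(w_{s,n})_n$. For $n\ge1$, the tail $\{\infty_+\}\cup\bigcup_{m\ge n}B_{e_m}$ is the preimage of $v_n\in\mathbb B_n$, and without $v_n$ it is the preimage of the open set $B_{e_n}\setminus\{v_n\}\subset\mathbb B_{n+1}$.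 So these tails form a base of closed neighborhoods of $\infty_+$. The same holds for $\infty_s$ with $\varepsilon_{s,m}$ and $w_{s,n}$ in place of $e_m$ and $v_n$, and the family $(B_e)$ is locally finite off the three ends. Put
\[
U_e=B_e\setminus\{a,b\},\qquad \mathbb B^*=\bigcup_eU_e .
\]
The sets $U_e$ are open and disjoint, and $\mathbb B^*$ is dense.

The graph map $\phi$ induces a map $\phi:\mathbb B\to\mathbb B$ that is the canonical homeomorphism $B_e\to B_{\phi(e)}$ on each $B_e$, fixes $\infty_+$ and interchanges $\infty_0,\infty_1$. It is continuous at the ends because it maps tails onto tails. Since $\phi(U_e)=U_{\phi(e)}$ and $\phi$ raises levels,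
\begin{equation}\label{eq:phifix}
\infty_+\ \text{is the only fixed point of }\phi:\mathbb B\to\mathbb B .
\end{equation}

For an edge $e$, the set $\mathbb B\setminus U_e$ is the union of two disjoint closed sets, the part on the initial side of $e$ and the part on the terminal side. Let $c_e:\mathbb B\to B$ be the canonical map on $B_e$, and $a$, respectively $b$, on these two parts. It is continuous, and for $x\in B\setminus\{a,b\}$ the set $c_e^{-1}(x)$ is one point of $U_e$.

\begin{lemma}\label{lem:sep}
The maps $c_e$ separate the points of $\mathbb B$, and every path in $\mathbb B$ is constant.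
\end{lemma}

\begin{proof}
A point of $U_e$ is separated from all other points by $c_e$. Two distinct points of $\mathcal V\cup\{\infty_+,\infty_0,\infty_1\}$ lie on different sides of any edge $e$ on the geodesic between them. If $\alpha$ is a path in $\mathbb B$, all paths $c_e\alpha$ are constant by (B1), so $\alpha$ is constant.
\end{proof}

\section{The continuum $K$ and the map $f$}\label{sec:K}

We obtain $K$ as the closure of the graph of a map on $\mathbb B^*$. The coordinates $\Theta_v$ blow up the vertices to copies of $M$, the coordinate $\Xi$ blows up $\infty_0,\infty_1$ to copies of $D$ as in the model, and the coordinate $R$ blows up $\infty_+$.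

\subsection*{The coordinates}
Embed $M$ in $Q$ and extend $g$ to a map $\hat g:Q\to Q$ by (S3). Fix $\gamma_0\in Q$ and rays $\gamma^a,\gamma^b$ with cluster set $M$, $\gamma^a(0)=\gamma^b(0)=\gamma_0$, and $\gamma^a(k)=r_0$, $\gamma^b(k)=r_1$ for integers $k\ge1$ (Lemma~\ref{lem:rays}). Let $u_a,u_b:B\to[0,\infty]$ be continuous, infinite exactly at $a$, respectively $b$, with $\{u_a>0\}\cap\{u_b>0\}=\emptyset$; for example $u_a(x)=\max\bigl(0,\log\frac{\operatorname{dist}(a,b)}{3\operatorname{dist}(x,a)}\bigr)$ and $u_b$ with $a,b$ interchanged. Note that $u_a$ vanishes near $b$ and $u_b$ near $a$. Let $\sigma:B\to[0,1]$ be continuous with $\sigma(a)=0$, $\sigma(b)=1$. We regard $u_a,u_b,\sigma$ as functions on each $B_e$; they are preserved by the canonical maps $B_e\to B_{e'}$.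

\emph{The coordinates $\Theta_v$.} For $v\in\mathcal V$ and $x\in\mathbb B\setminus\{v\}$ let $\Theta_v(x)$ be $\gamma^a(u_a(x))$ if $x\in U_e$ with $e$ outgoing at $v$, $\gamma^b(u_b(x))$ if $x\in U_e$ with $e$ incoming at $v$, and $\gamma_0$ otherwise. This function equals $\gamma_0$ near every other vertex and near the ends, so it is continuous on $\mathbb B\setminus\{v\}$.

\emph{The coordinate $\Xi$.} With $\Xi_i$ from Section~\ref{sec:model}, let $\Xi=\Xi_i\circ\sigma$ on $B_{\varepsilon_{s,i}}$, and $\Xi=\xi_0$ on all $B_{e_n}$ and at $\infty_+$. At $w_{s,i}$ all definitions give $\xi_i$, so $\Xi$ is continuous on $\mathbb B\setminus\{\infty_0,\infty_1\}$.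

\emph{The coordinate $R$.} The map induced by $\phi$ will carry the copy of $M$ over $v_n$ canonically to the copy over $v_{n+1}$. If the point $y$ of the copy over $v_n$ is recorded as $g^n(y)$, this transport looks like $g$, which has no fixed point. So we want a function $\zeta$ that equals $\hat g^{\,n}\Theta_{v_n}$ near $v_n$. Away from $M$ we have no control over $\hat g^{\,n}$, so we apply it only far out on the rays and let $\zeta$ wait at a point of $M$ in the middle of $B_{e_n}$. Since $\hat g^{\,j}$ is uniformly continuous, $\hat g^{\,j}(M)=M$ and $\operatorname{dist}(\gamma^c(u),M)\to0$, there are integers $1\le t_0<t_1<\cdots$ with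
\begin{equation}\label{eq:tn}
\operatorname{dist}\bigl(\hat g^{\,j}\gamma^c(u),M\bigr)<\tfrac1{n+1}\qquad(u\ge t_n,\ 0\le j\le n+1,\ c\in\{a,b\}).
\end{equation}
Define $\zeta:\mathbb B^*\to Q$ as follows. On $U_{e_n}$ with $n\ge1$,
\[
\zeta(x)=\begin{cases}\hat g^{\,n}\gamma^a(\max(u_a(x),t_n))&\text{if }u_b(x)=0,\\[2pt] \hat g^{\,n+1}\gamma^b(\max(u_b(x),t_n))&\text{if }u_a(x)=0.\end{cases}
\]
The two closed sets cover $U_{e_n}$, and where $u_a=u_b=0$ the values $g^nr_0$ and $g^{n+1}r_1$ agree; this is why $\gamma^b$ returns to $r_1$. On $U_{e_0}$ put $\zeta(x)=\hat g\gamma^b(\max(u_b(x),t_0))$, which is $gr_1=r_0$ where $u_b=0$. On all $U_{\varepsilon_{s,i}}$ put $\zeta=r_0$. Then $\zeta$ is continuous.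

On the part of $U_{e_n}$ where $t_n\le u_a<t_{n+1}$, the value $\zeta(x)$ is still moving while $\zeta(\phi x)$ is waiting, so there is no reason for $\zeta\phi$ to be a continuous function of $\zeta$ in the limit $n\to\infty$. We therefore record the whole itinerary
\[
R(x)=(\zeta(\phi^ix))_{i\ge0}\in Q^{\mathbb N_0}\qquad(x\in\mathbb B^*),
\]
on which $\phi$ acts as the shift.

Let $K^*=\{(x,(\Theta_v(x))_{v\in\mathcal V},R(x),\Xi(x)):x\in\mathbb B^*\}$, and let $K$ be its closure in $\mathbb B\times Q^{\mathcal V}\times Q^{\mathbb N_0}\times Q$. The coordinate maps on $K$ are denoted by $\pi$, $\bar\Theta_v$, $\bar R=(\bar R_i)_i$, $\bar\Xi$. The map $\pi:K\to\mathbb B$ is onto since $\mathbb B^*$ is dense. By continuity, $\bar\Theta_v=\Theta_v\pi$ off $\pi^{-1}(v)$, and $\bar\Xi=\Xi\pi$ off $\pi^{-1}\{\infty_0,\infty_1\}$.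

\subsection*{The fibers of $\pi$}

\begin{lemma}\label{lem:fibers}
\begin{itemize}
\item[(i)] $\pi$ maps $\pi^{-1}(\mathbb B^*)=K^*$ homeomorphically onto $\mathbb B^*$. We write $j_e:B\setminus\{a,b\}\to\pi^{-1}(U_e)$ for the canonical homeomorphism.
\item[(ii)] For $v\in\mathcal V$, $\bar\Theta_v$ maps $M_v=\pi^{-1}(v)$ homeomorphically onto $M$; we write $j_v:M\to M_v$ for the inverse. For each edge $e$ incident with $v$ we have $M_v\subset\overline{\pi^{-1}(U_e)}$.
\item[(iii)] For $s\in\{0,1\}$, $\bar\Xi$ maps $D_s=\pi^{-1}(\infty_s)$ homeomorphically onto $D$; we write $d_s:D\to D_s$ for the inverse.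
\item[(iv)] $\bar R$ is injective on $M_+=\pi^{-1}(\infty_+)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) All coordinates are continuous on the open set $\mathbb B^*$.

(ii) On $M_v$ we have $\bar\Theta_w=\gamma_0$ for $w\ne v$ and $\bar\Xi=\Xi(v)$. As $x\to v$ in $\mathbb B^*$, $\Theta_v(x)=\gamma^c(u_c(x))$ with $u_c(x)\to\infty$, so $\bar\Theta_v(M_v)\subset M$. Fix $i$ and let $n=\ell(v)+i$. Let $x\in U_e$ be close to $v$; the edge $\phi^i(e)$ is incident with $\phi^i(v)$ and has the same direction there. If $n\ge1$, then $\phi^i(v)=v_n$. For outgoing $e$ we have $\phi^i(e)=e_n$ and $\zeta(\phi^ix)=\hat g^{\,n}\gamma^a(u_a(x))$ once $u_a(x)\ge t_n$; for incoming $e$ we have $\phi^i(e)=e_{n-1}$ and $\zeta(\phi^ix)=\hat g^{\,n}\gamma^b(u_b(x))$ once $u_b(x)\ge t_{n-1}$. In both cases $\zeta(\phi^ix)=\hat g^{\,n}\Theta_v(x)$, so $\bar R_i=g^n\bar\Theta_v$ on $M_v$. If $n\le0$, then $\phi^ix$ lies on some $U_{\varepsilon_{s,m}}$ or on $U_{e_0}$ near $v_0$, so $\bar R_i=r_0$ on $M_v$. Hence $\bar\Theta_v$ is injective on $M_v$. Let $y\in M$, let $e$ be incident with $v$, and let $c\in\{a,b\}$ be the point of $B_e$ at $v$. Choose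 $u_l\to\infty$ with $\gamma^c(u_l)\to y$. As $B$ is connected, $u_c$ takes all values in $[0,\infty]$; pick $x_l$ with $u_c(x_l)=u_l$. Then $x_l\to c$, because $u_c$ is finite elsewhere, and every cluster point of $(j_e(x_l))$ lies in $M_v$ and has $\bar\Theta_v=y$.

(iii) On $D_s$ all $\bar\Theta_w$ equal $\gamma_0$. For $x\in U_{\varepsilon_{s,m}}$ and $i\le m$ we have $\zeta(\phi^ix)=r_0$, so $\bar R=(r_0,r_0,\dots)$ on $D_s$, and $\bar\Xi$ is injective on $D_s$. On $U_{\varepsilon_{s,m}}$, $\Xi$ has values in the segment $[\xi_m,\xi_{m+1}]$, and values arbitrarily close to $\xi_m$ occur near $b$. So $\bar\Xi(D_s)$ is the cluster set $D$ of $(\xi_m)$.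

(iv) On $M_+$ all $\bar\Theta_w$ equal $\gamma_0$, and $\bar\Xi=\xi_0$.
\end{proof}

To describe $M_+$, consider the sequences in $M$ that follow a $g$-orbit for $k$ steps and then jump to the orbit of period two:
\[
W_\infty=\{(g^iy)_{i\ge0}:y\in M\},\qquad W_{k,r}=\{(y,gy,\dots,g^{k-1}y,g^kr,g^{k+1}r,\dots):y\in M\}
\]
for $k\ge1$ and $r\in\{r_0,r_1\}$. Let $W$ be the union of all these sets, and put $\operatorname{orb}(r)=(g^ir)_{i\ge0}$. The waiting values $g^nr_0$ of $\zeta$ are only $r_0$ and $r_1$; this is where the orbit of period two is used, and it is the reason why $W$ consists of countably many copies of $M$ joined at single points.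

\begin{lemma}\label{lem:Mplus}
$W$ is a tree-like continuum, $M_+$ is a continuum, and $\bar R(M_+)\subset W$. Consequently $M_+$ is tree-like.
\end{lemma}

\begin{proof}
\emph{$W$ is tree-like.} If $p^l\in W_{k_l,r}$ with $k_l\to\infty$, then every cluster point $p$ satisfies $p_0\in M$ and $p_{i+1}=gp_i$ for all $i$, so $p\in W_\infty$. Hence $W$ is compact, and by (S2) it is the inverse limit of its projections $W^N$ to the coordinates $0,\dots,N$. For $k>N$ the projections of $W_{k,r}$ and $W_\infty$ coincide. So $W^N$ is the union of the projections of $W_\infty$ and $W_{k,r}$, $1\le k\le N$, each of which is a copy of $M$ through the coordinate $0$. We compute intersections in $W^N$, using that $g$ is injective; let $y$ be the coordinate $0$ of a common point.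
\begin{itemize}
\item $W_{k,r}$ and $W_\infty$: the coordinate $k$ gives $g^ky=g^kr$, so the only common point is $\operatorname{orb}(r)$.
\item $W_{k,r}$ and $W_{i,r'}$ with $i<k$: the coordinate $i$ gives $y=r'$ and the coordinate $k$ gives $r=r'$, so the intersection is empty or $\{\operatorname{orb}(r)\}$.
\item $W_{k,r_0}$ and $W_{k,r_1}$ differ in the coordinate $k$ and are disjoint.
\end{itemize}
So, starting from $W_\infty$, each $W_{k,r}$ meets the union of the previous sets in the single point $\operatorname{orb}(r)$, and $W^N$ is tree-like by Lemma~\ref{lem:union}.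

\emph{$M_+$ is connected.} By Lemma~\ref{lem:fibers} and (S4) the sets $\pi^{-1}(B_{e_m})$ are continua, and consecutive ones share $M_{v_{m+1}}$. So $C_n=\overline{\bigcup_{m\ge n}\pi^{-1}(B_{e_m})}$ is a continuum. It lies over the $n$th tail of $\infty_+$, and it contains $M_+$, since points of $M_+$ are limits of points of $K^*$ over that tail. Hence $M_+=\bigcap_nC_n$ is a continuum.

\emph{$\bar R(M_+)\subset W$.} Let $p=\lim R(x_l)$ with $x_l\in U_{e_{n_l}}$ and $1\le n_l\to\infty$. Pass to a subsequence along which $g^{n_l}r_0=r$ is constant, and along which always $u_b(x_l)=0$ or always $u_a(x_l)=0$. In the first case put $c=a$, $\nu=0$, in the second $c=b$, $\nu=1$. Let $u_l=u_c(x_l)<\infty$, and let $k_l$ be the number of $i\ge0$ with $t_{n_l+i}\le u_l$; these $i$ are $0,\dots,k_l-1$. The point $\phi^ix_l$ is the point of $U_{e_{n_l+i}}$ that corresponds to $x_l$, so the $i$th coordinate of $R(x_l)$ is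
\[
\hat g^{\,n_l+i+\nu}\gamma^c(u_l)\quad(i<k_l),\qquad g^{n_l+i+\nu}r_\nu=g^ir\quad(i\ge k_l).
\]
Pass to a subsequence with $k_l=k$ constant or $k_l\to k=\infty$. For $i<k$, \eqref{eq:tn} with $n=n_l+i$ gives $p_i\in M$. For $i+1<k$, continuity of $\hat g$ gives $p_{i+1}=gp_i$. For $i\ge k$, $p_i=g^ir$. So $p\in W_{k,r}$ if $1\le k<\infty$, and $p\in W_\infty$ if $k\in\{0,\infty\}$.
\end{proof}

\begin{proposition}\label{prop:K}
$K$ is a tree-like continuum. Every map of $B\setminus\{a,b\}$ into some $M_v$ or into $M_+$ is constant.
\end{proposition}

\begin{proof}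
The fibers of $\pi$ are points or the tree-like continua $M_v$, $M_+$, $D_0$, $D_1$; here $D$ is tree-like by (F4). The open sets $\pi^{-1}(U_e)$ are countable unions of compacta that embed in $B$. So $\dim K\le1$ by the sum theorem, and Lemma~\ref{lem:monotone} applies. The set $M_v$ is a copy of $M$, and $\bar R$ embeds $M_+$ in $M^{\mathbb N_0}$, so the second statement follows from Proposition~\ref{prop:M} and (B4).
\end{proof}

\subsection*{The map $f$}

\begin{proposition}\label{prop:f}
There is a fixed point free map $f:K\to K$ with $fd_0=d_1$ and $fd_1=d_0$.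
\end{proposition}

\begin{proof}
On $K^*$ let $f$ send the point over $x$ to the point over $\phi(x)$. We extend each coordinate of $f$ continuously to $K$; since $f(K^*)\subset K^*$, the result maps $K$ to $K$.

The $\mathbb B$-coordinate extends as $\phi\pi$, and the $R$-coordinate as the shift of $\bar R$.

Let $w\in\mathcal V$ and $x\in U_e$. The edge $\phi(e)$ is incident with $w$ exactly when an end $v$ of $e$ lies in $\phi^{-1}(w)$. This $v$ is unique, as the ends of $e$ have different levels, and then $\Theta_w(\phi x)=\Theta_v(x)$, because directions, $u_a$ and $u_b$ are preserved. Otherwise $\Theta_w(\phi x)=\gamma_0$. Also $\Theta_{v'}(x)=\gamma_0$ if $v'$ is not an end of $e$. So in all cases $\Theta_w(\phi x)=\gamma_0+\sum_{v\in\phi^{-1}(w)}(\Theta_v(x)-\gamma_0)$. The set $\phi^{-1}(w)$ has at most two elements, and the same formula with $\bar\Theta_v$ is the required extension.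

The $\Xi$-coordinate extends as $\Xi\phi\pi$ on the open set $K\setminus(D_0\cup D_1)$, since $\phi^{-1}\{\infty_0,\infty_1\}=\{\infty_0,\infty_1\}$, and as $\bar\Xi$ on $D_0\cup D_1$. For $p$ over $B_{\varepsilon_{s,i}}$ with $i\ge1$ we have $\Xi\phi\pi(p)-\bar\Xi(p)=\Xi_{i-1}(t)-\Xi_i(t)$ with $t=\sigma\pi(p)$. This tends to $0$ uniformly as $i\to\infty$ by \eqref{eq:xi}, so the extension is continuous at the points of $D_0\cup D_1$.

The point $fd_s(z)$ lies over $\infty_{1-s}$ and has $\bar\Xi=z$, so it is $d_{1-s}(z)$. A fixed point $p$ of $f$ lies in $M_+$ by \eqref{eq:phifix}, and $\bar R(p)\in W$ is fixed by the shift, that is, a constant sequence. But a sequence in $W_\infty$ has the terms $y$ and $gy\neq y$, and a sequence in $W_{k,r}$ has the terms $g^kr$ and $g^{k+1}r\ne g^kr$.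
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:X}

Let $Z=K\cup A_0\cup A_1$ be obtained from $K$ by attaching disjoint copies $A_0,A_1$ of $A$ along $d_0:D\to D_0$ and $d_1:D\to D_1$. It is compact and metrizable by (S7). Put $X=K\cup A_0$ and identify $A$ with $A_1$; then $X\cup A=Z$ and $X\cap A=D_1=D$. The dendroid $A$ is tree-like by (F4), and $K\cap A_0=D_0$ and $X\cap A_1=D_1$ are connected, so $X$ and $Z$ are tree-like by Lemma~\ref{lem:union}. The map $f$ on $K$ and the canonical homeomorphisms $A_0\to A_1$, $A_1\to A_0$ agree on $D_0$ and $D_1$ by Proposition~\ref{prop:f}. They define a map $Z\to Z$ that has no fixed point, since $f$ has none and $A_0\cap A_1=\emptyset$. It remains to prove that $X$ has the fpp.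

Let $\hat\pi:X\to\mathbb B$ be $\pi$ on $K$ and $\infty_0$ on $A_0$. Its fibers are single points over $\mathbb B^*$, and $M_v$, $M_+$, $A_0$, $D_1$ over $v$, $\infty_+$, $\infty_0$, $\infty_1$. Fix a map $k:X\to X$. Since $A_0$ is arcwise connected, Lemma~\ref{lem:sep} gives:
\begin{equation}\label{eq:A0}
k(A_0)\ \text{lies in a single fiber of }\hat\pi .
\end{equation}

\begin{lemma}\label{lem:trich}
For each edge $e$ at least one of the following holds: $(\alpha)$ $kj_e=j_{e'}$ for some edge $e'$; $(\beta)$ $kj_e$ is constant; $(\gamma_0)$ $kj_e$ has image in $A_0$; $(\gamma_1)$ $kj_e$ has image in $D_1$.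
\end{lemma}

\begin{proof}
For each edge $e'$ the map $c_{e'}\hat\pi kj_e:B\setminus\{a,b\}\to B$ is the inclusion or constant by (B3). If it is the inclusion for some $e'$, then $(\alpha)$ holds, because $(c_{e'}\hat\pi)^{-1}(x)=\{j_{e'}(x)\}$ for $x\ne a,b$. If it is constant for all $e'$, then $\hat\pi kj_e$ is constant by Lemma~\ref{lem:sep}, so $kj_e$ maps into one fiber of $\hat\pi$. If this fiber is a point, some $M_v$ or $M_+$, then $(\beta)$ holds by Proposition~\ref{prop:K}. The other fibers are $A_0$ and $D_1$.
\end{proof}

\begin{lemma}\label{lem:propagate}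
If $(\alpha)$ holds for one edge, then there is a directed graph map $\kappa:\Gamma\to\Gamma$ with $kj_e=j_{\kappa(e)}$ for all edges $e$.
\end{lemma}

\begin{proof}
Let $kj_e=j_{e'}$, let $v$ be the end of $e$ at $c\in\{a,b\}$, and let $v'$ be the end of $e'$ at $c$. We show that $kj_v=j_{v'}$. Given $y\in M$, Lemma~\ref{lem:fibers}(ii) provides $x_l\in B\setminus\{a,b\}$ with $j_e(x_l)\to j_v(y)$; then $x_l\to c$. The points $j_{e'}(x_l)$ converge to $kj_v(y)$. Their projections tend to $v'$, and $\bar\Theta_{v'}j_{e'}(x_l)=\gamma^c(u_c(x_l))=\bar\Theta_vj_e(x_l)\to y$. So $kj_v(y)=j_{v'}(y)$.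

Let $e_*$ be another edge at $v$; then $M_v\subset\overline{\pi^{-1}(U_{e_*})}$. Case $(\beta)$ for $e_*$ would make $k|_{M_v}$ constant, and $(\gamma_0)$ or $(\gamma_1)$ would give $k(M_v)\subset A_0\cup D_1$. But $k(M_v)=M_{v'}$ is nondegenerate and disjoint from $A_0\cup D_1$. So $(\alpha)$ holds for $e_*$, and, as $\Gamma$ is connected, for all edges. Let $\kappa(e)$ be the unique edge with $kj_e=j_{\kappa(e)}$, and $\kappa(v)$ the unique vertex with $k(M_v)=M_{\kappa(v)}$. By the first paragraph, $\kappa$ sends the initial and terminal vertices of $e$ to those of $\kappa(e)$.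
\end{proof}

\subsection*{Case 1: $(\alpha)$ holds for no edge}
Suppose first that $(\gamma_0)$ holds for an edge $e$. Let $v$ be an end of $e$; then $k(M_v)\subset A_0$, since $A_0$ is closed. Let $e_*$ be another edge at $v$. If $kj_{e_*}$ is constant, its value is the value of $k$ on $M_v$ and lies in $A_0$. Case $(\gamma_1)$ for $e_*$ would give $k(M_v)\subset A_0\cap D_1=\emptyset$. So $(\gamma_0)$ holds for $e_*$, hence for all edges, and $k(K)\subset A_0$ since $K^*$ is dense in $K$. In particular $k(D_0)\subset A_0$, so $k(A_0)\subset A_0$ by \eqref{eq:A0}, and $k$ has a fixed point in the dendroid $A_0$ by (F4).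

If $(\gamma_1)$ holds for an edge, the same propagation with $A_0$ and $D_1$ interchanged gives $k(K)\subset D_1$. Then $k(D_1)\subset D_1$, and $k$ has a fixed point in the dendroid $D_1$.

In the remaining case all $kj_e$ are constant, with values outside $A_0$. The values for two edges at $v$ both equal the value of $k$ on $M_v$. So $k(K)$ is a single point $p\in X\setminus A_0\subset K$, and $k(p)=p$.

\subsection*{Case 2: $(\alpha)$ holds for some edge}
Take $\kappa$ from Lemma~\ref{lem:propagate} and $s,c$ from Lemma~\ref{lem:kappa}. Let $z\in D$, and choose $x_l\in B\setminus\{a,b\}$ and $i_l\to\infty$ with $j_{\varepsilon_{0,i_l}}(x_l)\to d_0(z)$. The images $j_{\varepsilon_{s,i_l+c}}(x_l)$ converge to $kd_0(z)$, and their projections tend to $\infty_s$. Their $\Xi$-coordinates $\Xi_{i_l+c}(\sigma(x_l))$ have the same limit $z$ as $\Xi_{i_l}(\sigma(x_l))$, by \eqref{eq:xi}. Hence $kd_0=d_s$. If $s=1$, then $k(D_0)=D_1$, so $k(A_0)\subset D_1$ by \eqref{eq:A0}, and $d_0d_1^{-1}k|_{A_0}:A_0\to D_0$ is a retraction, contrary to the hypothesis on $D$. So $s=0$, and $k$ fixes every point of $D_0$.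

Thus $X$ has the fpp, and Theorem~\ref{thm:A} is proved. Together with Proposition~\ref{prop:fans} it gives Theorem~\ref{thm:main}.

\begin{remark}
The hypothesis that $A$ is a dendroid is used for the tree-likeness of $K$, $X$ and $Z$, for \eqref{eq:A0}, and for the fixed points in $A_0$ and $D_1$ in Case~1. The hypothesis that $D$ is not a retract is used only to exclude $s=1$, and for this $X$ it cannot be dropped: if $\rho:A\to D$ is a retraction, then $f$ on $K$ and $d_1\rho$ on $A_0$ define a map $X\to X$ without fixed points.
\end{remark}

\section{Intersections that are dendrites}\label{sec:dendrite}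

We prove Theorem~\ref{thm:B}. Lemma~\ref{lem:retr} yields two points $x,y$ of $D=X\cap Y$ that are mapped to different sides. We choose the retractions so that both points become fixed points of one map of the arc $[x,y]$, all of whose fixed points attract from both sides; a map of an arc cannot have two such fixed points and no others.

Recall that in a dendrite $E$ two points $p,p'$ are joined by a unique arc $[p,p']$, where $[p,p]=\{p\}$. For a subcontinuum $C\subset E$ and $p\in E$ there is a unique point $\rho_C(p)\in C$ that lies on $[p,c]$ for all $c\in C$, and the \emph{first point map} $\rho_C:E\to C$ is a continuous retraction. We need two properties.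
\begin{itemize}
\item[(P1)] \emph{If $C'\subset C$, then $\rho_{C'}=\rho_{C'}\rho_C$.} For $c\in C'$ the arc $[p,c]$ contains $\rho_C(p)$, hence $[\rho_C(p),c]$, hence $\rho_{C'}\rho_C(p)$.
\item[(P2)] \emph{$\rho_C$ is locally constant on $E\setminus C$.} Let $O$ be a connected open neighborhood of $p$ that misses $C$; it is arcwise connected, as $E$ is a locally connected continuum. For $p'\in O$ and $c\in C$ we have $\rho_C(p')\in[p',c]\subset[p',p]\cup[p,c]$ and $[p',p]\subset O$. So $\rho_C(p')\in[p,c]$ for all $c$, and $\rho_C(p')=\rho_C(p)$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]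
Let $D=X\cap Y$ and $Z=X\cup Y$. By Lemma~\ref{lem:union}, $Z$ is tree-like, hence hereditarily unicoherent. Suppose that $f:Z\to Z$ has no fixed point.

By (S3) there are retractions of $X$ and of $Y$ onto $D$, so Lemma~\ref{lem:retr} shows that $f(D)$ meets $Y\setminus X$ and $X\setminus Y$. These are disjoint open sets with union $Z\setminus D$, so the connected set $f(D)$ meets $D$. By the Hahn--Mazurkiewicz theorem (a continuum is locally connected if and only if it is an image of $[0,1]$), $D$ and $f(D)$ are images of $[0,1]$; as they meet, so is $E=D\cup f(D)$. Thus $E$ is a locally connected, arcwise connected subcontinuum of $Z$, that is, a dendrite.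

Let $\rho=\rho_D:E\to D$. By (S3), $\rho|_{E\cap Y}$ extends to a map $Y\to D$, which is a retraction as $D\subset E\cap Y$. Lemma~\ref{lem:retr} gives $x\in D$ with $f(x)\in Y\setminus X$ that is the image of $f(x)$ under this retraction. Since $f(x)\in E\cap Y$, we get $\rho f(x)=x$. Interchanging $X$ and $Y$, we find $y\in D$ with $f(y)\in X\setminus Y$ and $\rho f(y)=y$. Then $f(x)\neq f(y)$, so $x\ne y$.

Identify the arc $J=[x,y]\subset D$ with $[0,1]$ so that $x=0$ and $y=1$, and put $h=\rho_Jf|_J:J\to J$. By (P1), $h(0)=\rho_J\rho f(x)=0$ and $h(1)=\rho_J\rho f(y)=1$. Let $h(t)=t$. If $f(t)\in J$, then $f(t)=h(t)=t$, which is excluded. So $f(t)\notin J$, and (P2) gives: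
\begin{equation}\label{eq:loc}
\text{if }h(t)=t,\text{ then }h\text{ has the constant value }t\text{ on a neighborhood of }t.
\end{equation}
Let $T=\sup\{t\in[0,1]:h(t')<t'\text{ for all }t'\in(0,t)\}$. By \eqref{eq:loc} at $0$ we have $T>0$, and by \eqref{eq:loc} at $1$ we have $T<1$. By continuity $h(T)\le T$, and $h(T)<T$ would contradict the choice of $T$. So $h(T)=T$, and \eqref{eq:loc} gives $h(t')=T>t'$ for $t'<T$ close to $T$, although $h(t')<t'$ on $(0,T)$. This contradiction shows that $Z$ has the fpp.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Borsuk} Borsuk, 1954.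

\bibitem{CC} Case and Chamberlin, Pacific J. Math. 10 (1960).

\bibitem{Cook} Cook, Fund. Math. 68 (1970).

\bibitem{GT} \emph{General Topology}, \texttt{http://webpages.csus.edu/mmarsh/chainableunions-online.pdf}.

\bibitem{Kur} Kuratowski, \emph{Topology II}, \S48.

\bibitem{Mac1} T. Ma\'ckowiak, \emph{The condensation of singularities in arc-like continua}, Houston J. Math. 11 (1985).

\bibitem{Mac2} T. Ma\'ckowiak, \emph{Singular arc-like continua}, Dissertationes Math. 257 (1986).

\bibitem{Minc} P. Minc, \emph{A periodic point free homeomorphism of a tree-like continuum}, Trans. AMS 348 (1996).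

\end{thebibliography}
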